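\title{Continuous functions on $\aleph_0$-bounded groups factor through groups of weight at most $2^{\aleph_0}$}

\begin{abstract}
A topological group $G$ is $\aleph_0$-bounded if countably many translates of each neighborhood of the identity cover $G$. We show that for every continuous $g:G\to\mathbb R$ on such a group there are a continuous homomorphism $\pi$ of $G$ onto a topological group $H$ of weight at most $2^{\aleph_0}$ and a continuous $h:H\to\mathbb R$ with $g=h\circ\pi$. The same holds for maps to metrizable spaces and to Tychonoff spaces of weight at most $2^{\aleph_0}$. The bound $2^{\aleph_0}$ cannot be lowered. All results are proved with an arbitrary infinite cardinal $\tau$ in place of $\aleph_0$. The positive part rests on a partition theorem for pairs and on one five-letter word in the group; the example rests on a coloring which shows that the partition theorem is optimal.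
\end{abstract}

\section{Introduction}

\subsection*{The question}

A topological group $G$ is called \emph{$\aleph_0$-bounded} if for each neighborhood $V$ of the identity there is a countable set $K\subseteq G$ with $KV=G$. By a theorem of Guran, the $\aleph_0$-bounded groups are exactly the subgroups of Cartesian products of second-countable topological groups. So the points of such a group are described by coordinates of a simple kind, but there may be very many of them. How many coordinates does a single continuous real-valued function on $G$ see?

Recall that the \emph{weight} $w(X)$ of a space $X$ is the least cardinality of a base, and that its \emph{cellularity} $c(X)$ is the supremum of the cardinalities of families of pairwise disjoint nonempty open sets. The following question is posed in \cite{source}.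

\begin{quote}
Let $g$ be a continuous real-valued function on an $\aleph_0$-bounded group $G$. Are there a continuous homomorphism $\pi$ of $G$ onto a topological group $H$ of weight at most $2^{\aleph_0}$ and a continuous function $h$ on $H$ such that $g=h\circ\pi$?
\end{quote}

We write $e$, or $e_G$, for the identity of a group $G$. Two simple cases show what is at stake. If $G$ is compact, then $g$ is uniformly continuous: for each $m\ge1$ one neighborhood $V_m$ of $e$ satisfies $|g(xv)-g(x)|<1/m$ for all $x\in G$ and $v\in V_m$. These countably many neighborhoods involve only countably many coordinates, and $H$ can even be taken second-countable (this follows from Lemma~\ref{criterion} below). In general the neighborhood depends on $x$, and a priori a family of neighborhoods that serves all $x$ might have to be as large as $G$. On the other hand, boundedness cannot be dropped. Let $G$ be a discrete group with $|G|>2^{\aleph_0}$ and let $g$ be the indicator function of $\{e\}$. If $g=h\circ\pi$, then $\ker\pi=\{e\}$ and $\{e_H\}=h^{-1}(\frac12,\infty)$ is open, so $H$ is discrete and $w(H)=|G|$.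

The number $2^{\aleph_0}$ also appears in the known inequality $c(G)\le2^{\aleph_0}$ for $\aleph_0$-bounded $G$. By this inequality, for each $m$ a maximal disjoint family of nonempty open sets on which $g$ oscillates by less than $1/m$ has at most $2^{\aleph_0}$ members. This does not answer the question, because the union of such a family is only dense and we need control at every point. But it makes a positive answer plausible, and the proof of $c(G)\le2^{\aleph_0}$ given in Section~\ref{sec:cell} already contains the germ of the argument.

\subsection*{Results}

The answer is yes. Nothing in the proof is special to $\aleph_0$, so throughout $\tau$ denotes an infinite cardinal. A topological group $G$ is \emph{$\tau$-bounded} if for every neighborhood $V$ of the identity there is $K\subseteq G$ with $|K|\le\tau$ and $KV=G$.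

\begin{theorem}\label{main}
Let $G$ be a $\tau$-bounded topological group and $g:G\to\mathbb R$ continuous. Then there are a continuous homomorphism $\pi$ of $G$ onto a topological group $H$ with $w(H)\le2^\tau$ and a continuous $h:H\to\mathbb R$ with $g=h\circ\pi$.
\end{theorem}

\begin{theorem}\label{range}
Let $G$ be $\tau$-bounded and $g:G\to Y$ continuous, where $Y$ is either a Tychonoff space with $w(Y)\le2^\tau$ or a metrizable space of arbitrary weight. Then there are a continuous homomorphism $\pi$ of $G$ onto a topological group $H$ with $w(H)\le2^\tau$ and a continuous $h:H\to Y$ with $g=h\circ\pi$. In particular, one $\pi$ serves for any family of at most $2^\tau$ continuous real-valued functions on $G$.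
\end{theorem}

The \emph{character} $\chi(H)$ of a topological group $H$ is the least cardinality of a base of neighborhoods at the identity; clearly $\chi(H)\le w(H)$. A group is \emph{Boolean} if $x^2=e$ for all its elements.

\begin{theorem}\label{sharp}
For every infinite $\tau$ there are a Hausdorff $\tau$-bounded Boolean group $G$ with $w(G)\le2^\tau$ and a continuous $g:G\to\{0,1\}$ such that, whenever $g=h\circ\pi$ with $\pi:G\to H$ a continuous surjective homomorphism onto a topological group and $h:H\to\mathbb R$ continuous, we have $\chi(H)\ge2^\tau$, hence also $w(H)\ge2^\tau$.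
\end{theorem}

For $\tau=\aleph_0$, Theorem~\ref{main} answers the question affirmatively, and Theorem~\ref{sharp} says that $2^{\aleph_0}$ cannot be replaced by a smaller cardinal.

\subsection*{Plan and conventions}

Section~\ref{sec:count} turns the question into one about the number of neighborhoods of the identity that $g$ needs. Section~\ref{sec:cell} proves $c(G)\le2^\tau$; this is the smallest case in which the method is visible. Section~\ref{sec:main} proves Theorem~\ref{main}, Section~\ref{sec:range} proves Theorem~\ref{range}, and Section~\ref{sec:sharp} constructs the example.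

Topological groups are not assumed to be Hausdorff unless this is stated. Neighborhoods need not be open. A neighborhood $V$ of $e$ is \emph{symmetric} if $V=V^{-1}$, and $V^n$ is the set of products of $n$ elements of $V$. A cardinal is identified with the set of smaller ordinals, and $\mu^+$ is the successor cardinal of $\mu$. The \emph{diagonal product} of maps $p_s:G\to P_s$ is the map $x\mapsto(p_s(x))_s$ into $\prod_sP_s$.

\section{Counting neighborhoods}\label{sec:count}

The first lemma is Guran's theorem in the form in which we use it. For $\tau=\aleph_0$ the required $p$ and $W$ can also be obtained from the embedding into a product of second-countable groups, by projecting to finitely many coordinates.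

\begin{lemma}[Guran]\label{guran}
Let $G$ be $\tau$-bounded and $V$ a neighborhood of $e$. There are a continuous homomorphism $p$ of $G$ onto a Hausdorff topological group $P$ with $w(P)\le\tau$ and a neighborhood $W$ of $e_P$ with $p^{-1}(W)\subseteq V$.
\end{lemma}

\begin{proof}
We close up $V$ under the operations needed to define a quotient group. Only conjugation by all elements of $G$ is a problem, and $\tau$-boundedness reduces it to conjugation by at most $\tau$ elements.

Let $\mathcal N_0=\{V_0\}$, where $V_0\subseteq V$ is an open neighborhood of $e$. Given $\mathcal N_n$ with $|\mathcal N_n|\le\tau$, choose for each $U\in\mathcal N_n$ a symmetric open neighborhood $U'$ of $e$ with $U'^3\subseteq U$ and a set $K_U$ with $|K_U|\le\tau$ and $K_UU'=G$. Let $\mathcal N_{n+1}$ consist of the members of $\mathcal N_n$ and all the sets $U'$ and $kU'k^{-1}$ with $U\in\mathcal N_n$ and $k\in K_U$; then $|\mathcal N_{n+1}|\le\tau$. If $x\in G$, write $x=ku'$ with $k\in K_U$ and $u'\in U'$; then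
\[
x^{-1}(kU'k^{-1})x=u'^{-1}U'u'\subseteq U'^3\subseteq U .
\]
Let $\mathcal N$ be the set of finite intersections of members of $\bigcup_n\mathcal N_n$, so $|\mathcal N|\le\tau$. Intersecting the sets just found for finitely many $U$, we see that for all $U\in\mathcal N$ and $x\in G$ there are $Q,R\in\mathcal N$ with
\[
Q^{-1}Q\subseteq U,\qquad QQ\subseteq U,\qquad x^{-1}Rx\subseteq U .
\]
Hence $N=\bigcap\mathcal N$ is a normal subgroup of $G$. Let $p:G\to P=G/N$ be the quotient homomorphism. The sets $p(U)$, $U\in\mathcal N$, contain $e_P$, form a filter base, and inherit the three displayed properties. These are the standard conditions under which they form a base of neighborhoods at $e_P$ for a group topology on $P$. In this topology $p$ is continuous, since $p^{-1}(p(U))\supseteq U$. If $QQ\subseteq U$, then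
\[
p^{-1}(p(Q))=QN\subseteq QQ\subseteq U. \tag{1}
\]
With $U=V_0$ this gives $W=p(Q)$ with $p^{-1}(W)\subseteq V$. Also by (1), a point of $\bigcap_{Q\in\mathcal N}p(Q)$ has all its preimages in $N$, so $P$ is Hausdorff.

It remains to bound the weight. Being a continuous homomorphic image of $G$, the group $P$ is $\tau$-bounded. The interiors of the sets $p(U)$ form a base $\mathcal B$ of at most $\tau$ open neighborhoods of $e_P$. For $B\in\mathcal B$ choose $K_B$ with $|K_B|\le\tau$ and $K_BB=P$. Then $\{kB:B\in\mathcal B,\ k\in K_B\}$ is a base of $P$. Indeed, let $y\in O$ with $O$ open. Choose $B\in\mathcal B$ with $yB^{-1}B\subseteq O$ and $k\in K_B$ with $y\in kB$. Then $k\in yB^{-1}$, so $y\in kB\subseteq yB^{-1}B\subseteq O$.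
\end{proof}

\begin{lemma}\label{criterion}
Let $G$ be $\tau$-bounded, $g:G\to\mathbb R$ continuous and $\mu\ge\tau$ a cardinal. The following are equivalent.
\begin{enumerate}
\item[(i)] There are a continuous homomorphism $\pi$ of $G$ onto a topological group $H$ with $w(H)\le\mu$ and a continuous $h:H\to\mathbb R$ with $g=h\circ\pi$.
\item[(ii)] There is a family $\mathcal V$ of at most $\mu$ neighborhoods of $e$ such that for all $x\in G$ and $m\ge1$ some $V\in\mathcal V$ satisfies $|g(xv)-g(x)|<1/m$ for all $v\in V$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i)$\Rightarrow$(ii). Let $\mathcal V=\{\pi^{-1}(W):W\in\mathcal B\}$, where $\mathcal B$ is a base of at most $\mu$ neighborhoods at $e_H$. Given $x$ and $m$, continuity of $h$ at $\pi(x)$ provides $W\in\mathcal B$ with $|h(\pi(x)w)-h(\pi(x))|<1/m$ for all $w\in W$, and $V=\pi^{-1}(W)$ is as required.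

(ii)$\Rightarrow$(i). For each $V\in\mathcal V$ take $p_V:G\to P_V$ and $W_V\subseteq P_V$ from Lemma~\ref{guran}. Let $\pi$ be the diagonal product of the maps $p_V$ and let $H=\pi(G)\subseteq\prod_VP_V$. Then $w(H)\le\mu\cdot\tau=\mu$. Each $V\in\mathcal V$ contains $\pi^{-1}(W)$ for some neighborhood $W$ of $e_H$, namely the set of points of $H$ whose $V$th coordinate is in $W_V$.

If $\pi(x)=\pi(y)$, then $x^{-1}y\in\ker\pi\subseteq V$ for all $V\in\mathcal V$. By (ii), $|g(y)-g(x)|<1/m$ for all $m$, so $g(x)=g(y)$. Thus $g=h\circ\pi$ for a function $h$ on $H$. To see that $h$ is continuous at $\pi(x)$, let $m\ge1$, take $V$ as in (ii) for $x$ and $m$, and take $W$ with $\pi^{-1}(W)\subseteq V$. If $\pi(y)\in\pi(x)W$, then $x^{-1}y\in V$, so $|h(\pi(y))-h(\pi(x))|=|g(y)-g(x)|<1/m$.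
\end{proof}

The group $H$ constructed here is a subgroup of a product of Hausdorff groups. So it makes no difference to the question whether $H$ is required to be Hausdorff.

By Lemma~\ref{criterion}, Theorem~\ref{main} says that every continuous real-valued function on a $\tau$-bounded group needs at most $2^\tau$ neighborhoods in the sense of (ii).

\section{Codes, triples, and cellularity}\label{sec:cell}

Two tools are needed. The first records what $\tau$-boundedness gives: up to a small error on one side, a point of $G$ is described by an ordinal below $\tau$.

\begin{lemma}[Codes]\label{codes}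
Let $G$ be $\tau$-bounded and $V$ a symmetric neighborhood of $e$. There are functions $\lambda_V,\rho_V:G\to\tau$ such that for all $x,y\in G$
\[
\lambda_V(x)=\lambda_V(y)\Rightarrow x^{-1}y\in V^2,\qquad
\rho_V(x)=\rho_V(y)\Rightarrow xy^{-1}\in V^2 .
\]
\end{lemma}

\begin{proof}
Write $G=\bigcup_{i<\tau}k_iV$ and let $\lambda_V(x)=\min\{i:x\in k_iV\}$. If $x=k_iv$ and $y=k_iv'$ with $v,v'\in V$, then $x^{-1}y=v^{-1}v'\in V^2$. Taking inverses we get $G=\bigcup_{i<\tau}Vk_i^{-1}$. Let $\rho_V(x)=\min\{i:x\in Vk_i^{-1}\}$. If $x=vk_i^{-1}$ and $y=v'k_i^{-1}$ with $v,v'\in V$, then $xy^{-1}=vv'^{-1}\in V^2$.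
\end{proof}

We call $\lambda_V$ and $\rho_V$ a \emph{left code} and a \emph{right code} for $V$. The second tool is a case of the Erd\H os--Rado theorem $(2^\tau)^+\to(\tau^+)^2_\tau$. We need only triples, for which there is a short proof.

\begin{lemma}[Triples]\label{triples}
Let $|S|>2^\tau$ and let the two-element subsets of $S$ be colored with at most $\tau$ colors. Then there is a three-element subset of $S$ all of whose pairs have the same color.
\end{lemma}

\begin{proof}
We find a set $D\subseteq S$ of size at most $2^\tau$ that is so rich that every point outside $D$ is imitated, with respect to any $\tau$ points of $D$, by another point of $D$. A point $\delta$ outside $D$ and a suitable imitation $s$ of it are then two points of the triple.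

Let $T$ be the set of colors, $c\{s,s'\}$ the color of $\{s,s'\}$, and $\kappa=2^\tau$, so $\kappa^\tau=\kappa$. Define sets $D_\xi\subseteq S$ with $|D_\xi|\le\kappa$ for $\xi<\tau^+$, increasing, starting with $D_0=\emptyset$ and taking unions at limits. Given $D_\xi$, consider all pairs $(B,f)$ with $B\subseteq D_\xi$, $|B|\le\tau$ and $f:B\to T$; there are at most $\kappa^\tau\cdot\tau^\tau=\kappa$ of them. For each pair $(B,f)$ for which some $s\in S\setminus B$ satisfies $c\{b,s\}=f(b)$ for all $b\in B$, choose one such $s$. Let $D_{\xi+1}$ consist of the elements of $D_\xi$ and all the chosen points. Let $D=\bigcup_{\xi<\tau^+}D_\xi$. Then $|D|\le\kappa\cdot\tau^+=\kappa$, and $D\ne\emptyset$ because of the pair with $B=\emptyset$.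

Choose $\delta\in S\setminus D$ and let $I=\{c\{d,\delta\}:d\in D\}$. For each $i\in I$ choose $b_i\in D$ with $c\{b_i,\delta\}=i$, and let $B=\{b_i:i\in I\}$. Since $|B|\le\tau$ and $\tau^+$ is regular, $B\subseteq D_\xi$ for some $\xi<\tau^+$. The point $\delta$ shows that for the function $b\mapsto c\{b,\delta\}$ on $B$ a point was chosen at stage $\xi$. So there is $s\in D_{\xi+1}\setminus B$ with $c\{b,s\}=c\{b,\delta\}$ for all $b\in B$. Since $s\in D$, we have $s\ne\delta$, and $i=c\{s,\delta\}$ is in $I$. Then $c\{b_i,s\}=c\{b_i,\delta\}=i=c\{s,\delta\}$, and $\{b_i,s,\delta\}$ is as required.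
\end{proof}

The hypothesis $|S|>2^\tau$ cannot be weakened to $|S|\ge2^\tau$. Color a pair $\{a,b\}$ in $\{0,1\}^\tau$ by the least $\xi$ with $a(\xi)\ne b(\xi)$; three functions cannot take three distinct values at one $\xi$ in $\{0,1\}$. This coloring returns in Section~\ref{sec:sharp}.

The two tools combine as follows.

\begin{proposition}\label{cell}
If $G$ is $\tau$-bounded, then $c(G)\le2^\tau$.
\end{proposition}

\begin{proof}
Suppose not, and let $O_\alpha$, $\alpha<(2^\tau)^+$, be disjoint nonempty open sets. Choose $x_\alpha\in O_\alpha$ and a symmetric open neighborhood $V_\alpha$ of $e$ with $x_\alpha V_\alpha^2\cup V_\alpha^2x_\alpha\subseteq O_\alpha$. Write $\lambda_\alpha,\rho_\alpha$ for a left and a right code for $V_\alpha$. For $\alpha<\alpha'$ color $\{\alpha,\alpha'\}$ by the pair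
\[
\bigl(\lambda_\alpha(x_{\alpha'}),\ \rho_{\alpha'}(x_\alpha)\bigr),
\]
so that the smaller index looks at the later point with its left code, and the larger index looks back with its right code. By Lemma~\ref{triples} there are $\alpha<\beta<\gamma$ all of whose pairs have the same color. The first coordinate gives $\lambda_\alpha(x_\beta)=\lambda_\alpha(x_\gamma)$, so $x_\beta^{-1}x_\gamma\in V_\alpha^2$. The second gives $\rho_\gamma(x_\alpha)=\rho_\gamma(x_\beta)$, so $x_\alpha x_\beta^{-1}\in V_\gamma^2$. Bracketing the word $x_\alpha x_\beta^{-1}x_\gamma$ in two ways, we find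
\[
x_\alpha\,(x_\beta^{-1}x_\gamma)=(x_\alpha x_\beta^{-1})\,x_\gamma\ \in\ x_\alpha V_\alpha^2\cap V_\gamma^2x_\gamma\ \subseteq\ O_\alpha\cap O_\gamma ,
\]
a contradiction.
\end{proof}

The pattern to remember: a word is found to be near its first letter, measured on the right by the neighborhood with the smallest index, and near its last letter, measured on the left by the neighborhood with the largest index.

\section{Proof of Theorem~\ref{main}}\label{sec:main}

Put $\kappa=2^\tau$, let $G$ be $\tau$-bounded and $g:G\to\mathbb R$ continuous, and suppose that the conclusion of Theorem~\ref{main} fails for $g$. By Lemma~\ref{criterion}, no family of at most $\kappa$ neighborhoods of $e$ has property (ii).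

\subsection*{A bad sequence}

By recursion on $\alpha<\kappa^+$ we choose $x_\alpha\in G$, an integer $m_\alpha\ge1$ and a symmetric open neighborhood $V_\alpha$ of $e$ such that
\begin{enumerate}
\item[(a)] for every $\gamma<\alpha$ there is $v\in V_\gamma$ with $|g(x_\alpha v)-g(x_\alpha)|\ge1/m_\alpha$;
\item[(b)] $|g(y)-g(x_\alpha)|<1/(8m_\alpha)$ for all $y\in x_\alpha V_\alpha^5$.
\end{enumerate}
At stage $\alpha$ the family $\{V_\gamma:\gamma<\alpha\}$ has at most $\kappa$ members and so violates (ii). This gives $x_\alpha$ and $m_\alpha$ with (a). Then continuity of $g$ and of the group operations gives $V_\alpha$ with (b).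

There are only countably many pairs $(m,j)$ with $m\ge1$ and $j\in\mathbb Z$. Hence there are $m$, $j$ and a set $A\subseteq\kappa^+$ with $|A|=\kappa^+$ such that $m_\alpha=m$ and $g(x_\alpha)\in[\frac j{4m},\frac{j+1}{4m})$ for all $\alpha\in A$. Put $\varepsilon=1/m$. Then
\[
|g(x_\alpha)-g(x_\beta)|<\varepsilon/4\qquad(\alpha,\beta\in A).\tag{2}
\]

\subsection*{What the word has to be}

For $\alpha<\beta$ in $A$, condition (a) gives a point $w=x_\beta v$ with $v\in V_\alpha$ at which $g$ differs by at least $\varepsilon$ from $g(x_\beta)$, and so by more than $\frac34\varepsilon$ from all values $g(x_\delta)$, $\delta\in A$. We want a contradiction from a single point $t$ that is close on the right to some $x_\alpha$ and close on the left to some such $w$. There are two difficulties.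

First, the three-letter word no longer suffices. Let us try $t=x_\alpha x_\beta^{-1}w$. To make it close to $w$ on the left as in Proposition~\ref{cell}, we want a right code, for a neighborhood $U$ that depends on $w$, to have the same value at $x_\alpha$ and $x_\beta$. So $w$ should come with a third, later index $\gamma$. But then nothing makes $x_\beta^{-1}w$ small with respect to $V_\alpha$. The left code for $V_\alpha$ may well separate the points $x$ from the points $w$; it can only be expected to identify two points of the same kind. The remedy is to pass from $x_\beta$ to $w$ through a point that is close to $x_\beta$ by construction. If each index $\alpha$ carries a point $w_\alpha$ and $U$ is now chosen for $w_\gamma$, the word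
\[
x_\alpha\,x_\beta^{-1}\,w_\alpha\,w_\beta^{-1}\,w_\gamma
\]
needs only that $x_\beta^{-1}w_\alpha$ and $w_\beta^{-1}w_\gamma$ are small for $V_\alpha$, and that $x_\alpha x_\beta^{-1}$ and $w_\alpha w_\beta^{-1}$ are small for $U$. The last three quotients involve two points of the same kind, and the first is small if $w_\alpha$ was obtained by perturbing $x_\beta$ by an element of $V_\alpha$.

Second, that perturbed point depends on two indices, $\alpha$ and $\beta$, whereas a coloring of pairs should see points that depend on one index. Here we use that the left code for $V_\alpha$ takes only $\tau$ values at the points $x_\beta$. It is enough that $w_\alpha$ is a perturbation of \emph{some} $x_{\beta'}$ with the same code as $x_\beta$. So we need only one point $w_{\alpha,i}$ for each $\alpha$ and each code $i<\tau$, and the right $i$ can be recorded as part of the color.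

\subsection*{The points $w_{\alpha,i}$}

For $\alpha\in A$ let $\lambda_\alpha$ be a left code for $V_\alpha$ and put
\[
L_\alpha=\{\lambda_\alpha(x_\delta):\delta\in A,\ \delta>\alpha\}\subseteq\tau .
\]
For $i\in L_\alpha$ choose $\beta(\alpha,i)\in A$ with $\beta(\alpha,i)>\alpha$ and $\lambda_\alpha(x_{\beta(\alpha,i)})=i$. By (a), applied at the index $\beta(\alpha,i)$ with $\gamma=\alpha$, there is $v\in V_\alpha$ such that $w_{\alpha,i}=x_{\beta(\alpha,i)}v$ satisfies $|g(w_{\alpha,i})-g(x_{\beta(\alpha,i)})|\ge\varepsilon$. With (2) we get
\[
w_{\alpha,i}\in x_{\beta(\alpha,i)}V_\alpha,\qquad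
|g(w_{\alpha,i})-g(x_\delta)|>\tfrac34\varepsilon\quad\text{for all }\delta\in A .\tag{3}
\]
Choose a symmetric open neighborhood $U_{\alpha,i}$ of $e$ with
\[
|g(y)-g(w_{\alpha,i})|<\varepsilon/8\quad\text{for all }y\in U_{\alpha,i}^4w_{\alpha,i},\tag{4}
\]
and let $\rho_{\alpha,i}$ be a right code for $U_{\alpha,i}$.

\subsection*{The coloring}

Let $\alpha<\alpha'$ be in $A$ and put $i=\lambda_\alpha(x_{\alpha'})$. Then $i\in L_\alpha$, so $w_{\alpha,i}$ is defined; but $w_{\alpha',i}$ is defined only if $i\in L_{\alpha'}$. Color the pair $\{\alpha,\alpha'\}$ by
\[
\bigl(i,\ \lambda_\alpha(w_{\alpha',i}),\ \rho_{\alpha',i}(x_\alpha),\ \rho_{\alpha',i}(w_{\alpha,i})\bigr)\ \text{ if }i\in L_{\alpha'},\qquad\quad (i,*)\ \text{ if }i\notin L_{\alpha'} .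
\]
There are at most $\tau$ colors and $|A|=\kappa^+>2^\tau$. By Lemma~\ref{triples} there are $\alpha_1<\alpha_2<\alpha_3$ in $A$ all of whose pairs have the same color. Let $i$ be the first coordinate of this color.

The common color is not $(i,*)$: the pair $\{\alpha_2,\alpha_3\}$ gives $i=\lambda_{\alpha_2}(x_{\alpha_3})\in L_{\alpha_2}$, so the color of $\{\alpha_1,\alpha_2\}$ is a quadruple. Hence the color of $\{\alpha_1,\alpha_3\}$ is a quadruple too, which means that $i\in L_{\alpha_3}$. Finally $i=\lambda_{\alpha_1}(x_{\alpha_2})\in L_{\alpha_1}$. So we may write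
\[
z_r=x_{\alpha_r},\qquad w_r=w_{\alpha_r,i}\quad(r=1,2,3),\qquad V=V_{\alpha_1},\qquad U=U_{\alpha_3,i},\qquad \beta=\beta(\alpha_1,i).
\]

\subsection*{The contradiction}

Each of the four coordinates of the color now controls one quotient.
\begin{itemize}
\item \emph{First coordinate.} We have $\lambda_{\alpha_1}(z_2)=i=\lambda_{\alpha_1}(x_\beta)$, so $z_2^{-1}x_\beta\in V^2$. Since $w_1\in x_\beta V$, it follows that $z_2^{-1}w_1\in V^3$.
\item \emph{Second coordinate.} From the pairs $\{\alpha_1,\alpha_2\}$ and $\{\alpha_1,\alpha_3\}$ we get $\lambda_{\alpha_1}(w_2)=\lambda_{\alpha_1}(w_3)$, so $w_2^{-1}w_3\in V^2$.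
\item \emph{Third coordinate.} From the pairs $\{\alpha_1,\alpha_3\}$ and $\{\alpha_2,\alpha_3\}$ we get $\rho_{\alpha_3,i}(z_1)=\rho_{\alpha_3,i}(z_2)$, so $z_1z_2^{-1}\in U^2$.
\item \emph{Fourth coordinate.} From the same two pairs we get $\rho_{\alpha_3,i}(w_1)=\rho_{\alpha_3,i}(w_2)$, so $w_1w_2^{-1}\in U^2$.
\end{itemize}
Let $t=z_1z_2^{-1}w_1w_2^{-1}w_3$. Then
\[
t=z_1\,\underbrace{(z_2^{-1}w_1)}_{\in V^3}\,\underbrace{(w_2^{-1}w_3)}_{\in V^2}\in z_1V^5,
\qquad
t=\underbrace{(z_1z_2^{-1})}_{\in U^2}\,\underbrace{(w_1w_2^{-1})}_{\in U^2}\,w_3\in U^4w_3 .
\]
By (b), $|g(t)-g(z_1)|<\varepsilon/8$. By (4), $|g(t)-g(w_3)|<\varepsilon/8$. Hence $|g(w_3)-g(z_1)|<\varepsilon/4$, whereas $|g(w_3)-g(z_1)|>\frac34\varepsilon$ by (3). This contradiction proves Theorem~\ref{main}. \qed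

\section{Other ranges: proof of Theorem~\ref{range}}\label{sec:range}

\emph{$Y$ Tychonoff with $w(Y)\le2^\tau$.} Such a space embeds in $\mathbb R^{2^\tau}$, so we may write $g=(g_s)_{s<2^\tau}$ with continuous $g_s:G\to\mathbb R$. By Theorem~\ref{main}, $g_s=h_s\circ\pi_s$ with $\pi_s$ a continuous homomorphism of $G$ onto $H_s$, $w(H_s)\le2^\tau$, and $h_s$ continuous. Let $\pi$ be the diagonal product of the maps $\pi_s$ and $H=\pi(G)\subseteq\prod_sH_s$. Then $w(H)\le2^\tau$. The map $h:H\to\mathbb R^{2^\tau}$ whose $s$th coordinate is $h_s$ applied to the $s$th coordinate of the argument is continuous and satisfies $h\circ\pi=g$. Since $\pi$ is onto, $h(H)=g(G)\subseteq Y$. A family of at most $2^\tau$ continuous real-valued functions is a continuous map to a power of $\mathbb R$ with at most $2^\tau$ factors, so this case contains the last statement of the theorem.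

\emph{$Y$ metrizable.} Let $M=g(G)$. The preimages under $g$ of disjoint nonempty open subsets of $M$ are disjoint nonempty open subsets of $G$, so $c(M)\le c(G)\le2^\tau$ by Proposition~\ref{cell}. Fix a metric on $M$ and for each $n\ge1$ a maximal set $D_n\subseteq M$ whose points have mutual distances at least $1/n$. The open balls of radius $1/(2n)$ around the points of $D_n$ are disjoint, so $|D_n|\le2^\tau$. The set $\bigcup_nD_n$ is dense by maximality, and the open balls of positive rational radius around its points form a base of $M$. So $w(M)\le2^\tau$, and the first case applies to $g:G\to M$. \qed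

\section{Sharpness: proof of Theorem~\ref{sharp}}\label{sec:sharp}

\subsection*{The idea}

We look for a group that contains a large set $X$ of points, written $\{a\}$ for $a\in X$, such that every small family of neighborhoods fails at one of them. In a Boolean group the counterpart of the word $xy^{-1}z$ is a sum $\{a\}+\{b\}+\{c\}=\{a,b,c\}$. So suppose that a three-point set is to inherit its value of $g$ from one of its points, its ``center''. There must be a consistent choice of center. If $X$ is a set of branches of a binary tree, there is a canonical one: of three branches, the center is the one that separates from the other two first (Figure~\ref{fig}). The other two separate from it at the same level, and from each other at a later one. In other words, the coloring of pairs by the level of separation, which appeared after Lemma~\ref{triples}, has no monochromatic triple. We extend the notion of center to all finite sets of odd size and choose a topology that makes it locally constant. The value of $g$ is then read off from the last coordinate of the center. For the lower bound we use twins $a,a^-$ that differ only in this coordinate: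 if too few neighborhoods are available, some $\{a\}+\{a^-\}+\{b^-\}$ is so close to $\{a\}$ that it must have the same value of $g$, although its center is $b^-$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8]
\draw (0,0) -- (0,0.7);
\draw (0,0.7) -- (-1.8,3.2);
\draw (0,0.7) -- (1.3,2.5);
\draw (1.3,2.5) -- (0.8,3.2);
\draw (1.3,2.5) -- (1.8,3.2);
\fill (0,0.7) circle (2pt);
\fill (1.3,2.5) circle (2pt);
\node[above] at (-1.8,3.2) {$b^-$};
\node[above] at (0.8,3.2) {$a^-$};
\node[above] at (1.8,3.2) {$a$};
\node[right] at (0.15,0.65) {level $\Delta(a,b)<\tau$};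
\node[right] at (1.45,2.4) {level $\tau$};
\end{tikzpicture}
\caption{Three branches of a binary tree. The branches $a$ and $a^-$ differ only at the last level $\tau$; the branch $b^-$ leaves both of them earlier, at one and the same level $\Delta(a,b)$. The center of $\{a,a^-,b^-\}$ is $b^-$.}
\label{fig}
\end{figure}

\subsection*{The group}

Let $X=\{0,1\}^{\tau+1}$ be the set of functions from the set of ordinals $\xi\le\tau$ to $\{0,1\}$. For $a\ne b$ in $X$ let
\[
\Delta(a,b)=\min\{\xi\le\tau:a(\xi)\ne b(\xi)\}.
\]
Let $G$ be the set of finite subsets of $X$ with symmetric difference as addition, a Boolean group with zero $0=\emptyset$. For $a\in X$ let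
\[
N_a=\bigl\{t\in G:\ a\notin t,\text{ and }|\{b\in t:\Delta(a,b)=\xi\}|\text{ is even for every }\xi\le\tau\bigr\}.
\]
For fixed $a$, the sets $\{a\}$ and $\{b:\Delta(a,b)=\xi\}$, $\xi\le\tau$, partition $X$ into at most $\tau$ classes. Recording the parities of the intersections of $t$ with these classes is a homomorphism from $G$ to a group of $\{0,1\}$-vectors. Its values have finite support, because $t$ is finite, so there are at most $\tau$ of them; and $N_a$ is its kernel. Thus $N_a$ is a subgroup of index at most $\tau$, and all its members have even size.

Take the finite intersections of the subgroups $N_a$, $a\in X$, as a base of neighborhoods at $0$. Since $G$ is abelian, this defines a group topology. It is Hausdorff, since $t\notin N_a$ for $a\in t$. The basic open subgroups have index at most $\tau$, so $G$ is $\tau$-bounded. Since $|X|=2^\tau$, there are at most $2^\tau$ basic subgroups, each with at most $\tau$ cosets, and all these cosets together form a base; so $w(G)\le2^\tau$.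

\subsection*{Centers and the function $g$}

Call $a\in t$ a \emph{center} of $t\in G$ if $|\{b\in t\setminus\{a\}:\Delta(a,b)=\xi\}|$ is even for every $\xi\le\tau$. For $a\in t$ we have $t+\{a\}=t\setminus\{a\}$, so $a$ is a center of $t$ if and only if $t\in\{a\}+N_a$. Moreover, every member of $\{a\}+N_a$ contains $a$.

\begin{lemma}\label{center}
Every $t\in G$ of odd size has exactly one center $c(t)$.
\end{lemma}

\begin{proof}
We use induction on $|t|$. The case $|t|=1$ is clear. Let $|t|\ge3$, let $\xi$ be the least value of $\Delta$ on pairs from $t$, and split $t=t_0\cup t_1$ according to the value at $\xi$. Both parts are nonempty, and exactly one of them, say $t_r$, has odd size. All elements of $t$ agree below $\xi$. Hence for $a\in t$, the elements $b\in t\setminus\{a\}$ with $\Delta(a,b)=\xi$ are exactly those in the part that does not contain $a$, no $b$ has $\Delta(a,b)<\xi$, and those with $\Delta(a,b)>\xi$ are in the same part as $a$.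

If $a\in t_{1-r}$, the number of $b$ with $\Delta(a,b)=\xi$ is $|t_r|$, which is odd; so $a$ is not a center of $t$. If $a\in t_r$, that number is $|t_{1-r}|$, which is even. The conditions at levels other than $\xi$ involve only $t_r$, and within $t_r$ the condition at $\xi$ is empty. So $a$ is a center of $t$ if and only if it is a center of $t_r$. Apply the induction hypothesis to $t_r$.
\end{proof}

In other words, the center is found by walking up the tree and entering at each branching the side with an odd number of points.

Define
\[
g(t)=0\ \text{ if }|t|\text{ is even},\qquad g(t)=c(t)(\tau)\ \text{ if }|t|\text{ is odd}.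
\]
This is continuous. The even sets form a subgroup that contains the open subgroups $N_a$, so this subgroup is open, and $g=0$ on it. The odd sets are partitioned into the sets $\{t:|t|\text{ odd},\ c(t)=a\}=\{a\}+N_a$, which are open, and on each of them $g$ is constant.

\subsection*{The lower bound}

Let $g=h\circ\pi$ with $\pi:G\to H$ a continuous surjective homomorphism and $h:H\to\mathbb R$ continuous. Let $\mathcal B$ be a base of neighborhoods at the identity of $H$ with $|\mathcal B|=\chi(H)$, and put $O_W=\pi^{-1}(W)$ for $W\in\mathcal B$. For each $a\in X$, continuity of $h$ at $\pi(\{a\})$ gives $W_a\in\mathcal B$ such that $|g(t)-g(\{a\})|<1$ for all $t\in\{a\}+O_{W_a}$. Since $g$ takes only the values $0$ and $1$, it is constant on $\{a\}+O_{W_a}$.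

For $W\in\mathcal B$ choose a neighborhood $U$ of $0$ in $G$ with $U+U\subseteq O_W$; it is symmetric, since $G$ is Boolean. Let $j_W(b)=\lambda_U(\{b\})$ for $b\in X$, where $\lambda_U:G\to\tau$ is a left code for $U$ (Lemma~\ref{codes}). Then
\[
j_W(b)=j_W(c)\ \Longrightarrow\ \{b\}+\{c\}\in O_W\qquad(b,c\in X).
\]

Let $A_1=\{a\in X:a(\tau)=1\}$, so $|A_1|=2^\tau$. For $a\in A_1$ let $a^-$ agree with $a$ below $\tau$ and satisfy $a^-(\tau)=0$. We claim that the map
\[
A_1\to\mathcal B\times\tau,\qquad a\mapsto\bigl(W_a,\ j_{W_a}(a^-)\bigr)
\]
is injective. Suppose that $a\ne b$ in $A_1$ satisfy $W_a=W_b=W$ and $j_W(a^-)=j_W(b^-)$. Since $a(\tau)=b(\tau)=1$, we have $\Delta(a,b)<\tau$, so $a,a^-,b^-$ are distinct. Let $t=\{a,a^-,b^-\}$. On the one hand, $t=\{a\}+(\{a^-\}+\{b^-\})\in\{a\}+O_W$, so $g(t)=g(\{a\})=a(\tau)=1$. On the other hand,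
\[
\Delta(b^-,a)=\Delta(b^-,a^-)=\Delta(a,b),
\]
so both elements $b'$ of $t\setminus\{b^-\}$ have the same value $\Delta(b^-,b')$. Thus $b^-$ is the center of $t$, and $g(t)=b^-(\tau)=0$, a contradiction.

The injection gives $2^\tau\le\chi(H)\cdot\tau$. Since $2^\tau>\tau$, it follows that $\chi(H)\ge2^\tau$. \qed

\begin{thebibliography}{9}
\bibitem{source} \emph{Subgroups, Quotient Groups and Products of R-Factorizable Groups}, \texttt{http://topology.nipissingu.ca/tp/reprints/v16/tp16019.pdf}.
\end{thebibliography}
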